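\title{Independent dominating sets in regular graphs without 4-cycles}

\begin{abstract}
We prove that every $n$-vertex $d$-regular graph with no cycle of length $4$ has an independent dominating set of size at most $n(\log d+c)/d$, where $c$ is an absolute constant. More generally, if any two vertices have at most $k$ common neighbors, the bound holds with $c=O(k)$, and the degrees may vary slightly. The set is produced by a continuous-time random greedy process in which every undominated vertex raises its own selection rate at about the rate at which it is being dominated. The linear dependence on $k$ is best possible up to a constant factor, and there are $d$-regular graphs of girth at least five with no dominating set of size at most $n(\log d-2\log\log d-1)/d$.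
\end{abstract}

\section{Introduction}

All graphs are finite and simple, and $\log$ is the natural logarithm. We write $N(x)$ for the set of neighbors of a vertex $x$, put $N[x]=N(x)\cup\{x\}$, and let $N[S]=\bigcup_{x\in S}N[x]$. A set $S$ of vertices of $G=(V,E)$ is \emph{dominating} if $N[S]=V$, that is, if every vertex outside $S$ has a neighbor in $S$, and \emph{independent} if no two of its vertices are adjacent. An independent set is dominating exactly when no vertex can be added to it, so the independent dominating sets are the maximal independent sets. Let $\gamma_\circ(G)$ be the minimum size of such a set.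

Let $G$ be $d$-regular on $n$ vertices. A vertex dominates $d+1$ vertices, so every dominating set has size at least $n/(d+1)$. In the other direction, put each vertex into a set independently with probability $p=\log(d+1)/(d+1)$ and then add all vertices that are still undominated. The result is dominating, and its expected size is at most
\[
pn+(1-p)^{d+1}n\le pn+e^{-p(d+1)}n=\frac{n}{d+1}\bigl(\log(d+1)+1\bigr).
\]
Thus ordinary domination costs at most about $\frac nd\log d$ vertices, and one may guess that independence can be had at the same price. Without a further hypothesis the guess is false. In $K_{d,d}$ two vertices dominate everything, but the only maximal independent sets are the two sides, so $\gamma_\circ(K_{d,d})=d=n/2$. This graph has no triangles; what it has in abundance is $4$-cycles, or equivalently pairs of vertices with many common neighbors.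

It is known, as quoted in \cite{semirandom}, that there is an absolute constant $c$ such that every $n$-vertex $d$-regular graph of girth at least five satisfies $\gamma_\circ(G)\le n(\log d+c)/d$. The conjecture posed in \cite{semirandom} is that triangles need not be excluded: \emph{there is an absolute constant $c$ such that every $n$-vertex $d$-regular graph, $d\ge1$, with no cycle of length $4$ has an independent dominating set of size at most $n(\log d+c)/d$.} We prove this conjecture as a special case of the following theorem.

\begin{theorem}\label{thm:main}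
There is an absolute constant $C$ such that the following holds. Let $G$ be an $n$-vertex graph with minimum degree at least $d\ge1$ and maximum degree at most $(1+\eta)d$, where $\eta\ge0$, in which every two distinct vertices have at most $k\ge1$ common neighbors. Then
\[
\gamma_\circ(G)\le\frac nd\bigl(\log d+C\,k\,d^{\eta}\bigr).
\]
\end{theorem}

\begin{corollary}\label{cor:c4}
Every $n$-vertex $d$-regular graph without $4$-cycles satisfies $\gamma_\circ(G)\le\frac nd(\log d+C)$. If $d\ge2$ and $B\ge0$, every $n$-vertex graph without $4$-cycles whose degrees lie in $[d,\,d+Bd/\log d]$ satisfies $\gamma_\circ(G)\le\frac nd(\log d+Ce^{B})$.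
\end{corollary}

\begin{proof}
Two distinct common neighbors $a,b$ of distinct vertices $x,y$ form the $4$-cycle $xayb$, and opposite vertices of a $4$-cycle have two common neighbors. So a graph has no $4$-cycle if and only if Theorem~\ref{thm:main} applies with $k=1$. Take $\eta=0$ for the first statement and $\eta=B/\log d$, for which $d^\eta=e^B$, for the second.
\end{proof}

The next two statements measure how sharp the two terms in the bracket are.

\begin{proposition}\label{prop:k}
Suppose that $\gamma_\circ(G)\le\frac nd(\log d+f(k))$ for all $d$-regular graphs in which every two distinct vertices have at most $k$ common neighbors. Then $f(k)\ge k/2-\log k$.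
\end{proposition}

\begin{proof}
Take $G=K_{k,k}$, so $d=k$ and $\gamma_\circ(G)=n/2$. The bound reads $\frac12\le\frac1k(\log k+f(k))$.
\end{proof}

So as a function of $k$ alone the additive term $O(k)$ has the best possible order.

\begin{theorem}\label{thm:lower}
There is $d_0$ such that for each $d\ge d_0$ and all sufficiently large $n$ with $nd$ even there is an $n$-vertex $d$-regular graph of girth at least $5$ with no dominating set (independent or not) of size at most $\frac nd(\log d-2\log\log d-1)$.
\end{theorem}

Hence the leading term $\frac nd\log d$ in Corollary~\ref{cor:c4} is sharp, up to a correction of $2\log\log d+O(1)$ inside the bracket. Section~\ref{sec:idea} explains the method on examples, Sections~\ref{sec:process}--\ref{sec:weight} prove Theorem~\ref{thm:main}, and Section~\ref{sec:lower} proves Theorem~\ref{thm:lower}.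

\section{Self-correcting rates}\label{sec:idea}

This section is motivation; the proof does not depend on it. To keep the random set independent, we build it in continuous time and select only vertices that are not yet dominated. Give each undominated vertex $x$ a weight $w_t(x)$, select it at rate $w_t(x)$, and give dominated vertices weight $0$. Then an undominated vertex $x$ becomes dominated at rate
\[
\lambda_t(x)=\sum_{y\in N[x]}w_t(y).
\]
Start with all weights equal to $1/d$, so that $\lambda_0\approx1$. The ideal picture is that $\lambda_t\approx1$ at all times, that a fraction $e^{-t}$ of the vertices is undominated at time $t$, that the survivors therefore have weight $e^t/d$, and that vertices are selected at total rate $n/d$. Stopping at time $T=\log d-O(1)$ then gives $nT/d$ selected vertices and $O(n/d)$ undominated ones, which are handled greedily.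

If one prescribes the weight $e^t/d$, the expected number of selections is $\frac1d\int_0^T e^t\sum_x\mathbb{P}(x\text{ undominated at }t)\,dt$, and a constant factor lost in the survival probability multiplies $\log d$. The main idea is to let each vertex set its own weight by the rule $\frac{d}{dt}w_t(x)=w_t(x)\lambda_t(x)$. The weight of $x$ then grows at relative rate $\lambda_t(x)$ and is wiped out at rate $\lambda_t(x)$, so its expectation stays $1/d$, in any graph. The number of selections is under control for free, and the survival probability is needed only up to a constant factor.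

\begin{example}\label{ex:clique}
Let $G=K_{d+1}$; for $d=1,2$ this is an edge or a triangle. Before the first selection all weights equal some $w_t$, and $\lambda_t=(d+1)w_t$ is both the rate seen by each vertex and the total rate. The rule gives $\lambda_t'=\lambda_t^2$ with $\lambda_0=(d+1)/d$, so $\lambda_t=\lambda_0/(1-\lambda_0t)$ and $w_t=\frac1d(1-\lambda_0t)^{-1}$. No selection occurs by time $t$ with probability $\exp(-\int_0^t\lambda_s\,ds)=1-\lambda_0t$, and after a selection all weights are $0$. So the expected weight of a vertex is exactly $1/d$. The example also shows the defect of the rule: the weights blow up at time $1/\lambda_0$. A neighborhood that is heavier than average feeds its own growth.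
\end{example}

We therefore cap the growth rate at a level $\bar g_t$ slightly above $1$. The expected weight can then only decrease, and all weights are at most a constant times $e^t/d$ in the regular case.

It remains to show that a vertex $v$ survives to time $T$ with probability $O(e^{-T})$. For this, $\lambda_t(v)$ must stay near $1$ \emph{given that $v$ has survived}, that is, in the process where selections in $N[v]$ are switched off. There each neighbor $x$ of $v$ still grows at relative rate about $\lambda_t(x)$ and is still wiped out at almost that rate, provided that $N[x]\cap N[v]$ carries little weight. So $\lambda_t(v)$ is nearly a martingale, and the question is how large its jumps are. A selected vertex $y$ removes the weight of $N[y]\cap N[v]$. In $K_{d,d}$, at time $0$, the $d-1$ other vertices on the side of $v$ are selected at total rate $(d-1)/d$, and any such selection takes $\lambda(v)$ from $(d+1)/d$ down to $1/d$ in one jump. With at most $k$ common neighbors a jump removes at most $k+2$ weights.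

\begin{example}\label{ex:toy}
As a model for $\lambda_t(v)$, split $d$ neighbors into $d/k$ groups of size $k$, let each group survive to time $t$ independently with probability $e^{-t}$, and give each survivor weight $e^t/d$. The total weight is $ke^t/d$ times a binomial variable with parameters $d/k$ and $e^{-t}$; it has mean $1$ and variance $k(e^t-1)/d$. With $M_t=de^{-t}/k$, the expected number of surviving groups, the fluctuations are of order $M_t^{-1/2}$. The picture is reliable until $M_t$ falls to a large constant $A$, that is, until $e^{-T}=Ak/d$. At that time about $ne^{-T}=\frac nd Ak$ vertices are left, which is the additive term $O(k)$.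
\end{example}

We shall allow $\lambda_t$ to deviate by $\delta_t=M_t^{-1/4}$. This is small enough that $\int_0^T\delta_t\,dt$ is bounded, so the tolerance costs only constant factors, and it is $M_t^{1/4}$ standard deviations, so it will be exceeded with probability $e^{-\Omega(\sqrt{M_t})}$.

The cap creates one difficulty. Whenever a neighbor $x$ of $v$ has $\lambda_t(x)>\bar g_t$, it is wiped out faster than it grows, and $\lambda_t(v)$ drifts down. A lower bound for $\lambda(v)$ thus needs upper bounds for $\lambda(x)$. The argument is not circular, because the upper bounds need nothing: the cap only pushes $\lambda(x)$ down. This fixes the order of the proof: upper tail, loss caused by the cap, lower tail, survival probability.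

\section{The process}\label{sec:process}

\subsection{Parameters}

Let $G$ be as in Theorem~\ref{thm:main}. Put
\[
\kappa=k+2,\qquad H=\kappa d^{\eta},\qquad A=2000 .
\]
Then $3\le\kappa\le3k$, and for distinct $x,y$ the set $N[x]\cap N[y]$ consists of common neighbors and possibly $x$ and $y$, so
\begin{equation}\label{eq:overlap}
|N[x]\cap N[y]|\le\kappa\qquad(x\ne y).
\end{equation}
If $d\le AH$, then $\gamma_\circ(G)\le n\le\frac nd AH\le\frac nd(\log d+3Akd^\eta)$, and the theorem holds with any $C\ge3A$. Assume from now on that $d>AH$. Then $d>d^\eta$ and $d>1$, so $\eta<1$ and all degrees are at most $2d$. Let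
\[
T=\log\frac d{AH}>0,\qquad M_t=\frac{de^{-t}}H,\qquad\delta_t=M_t^{-1/4},\qquad\bar g_t=1+\eta+\delta_t\qquad(0\le t\le T).
\]
The function $M_t=Ae^{T-t}$ decreases to $M_T=A$, we have $A\le M_t\le d$, and $1/M_t$ is its own derivative, so
\begin{equation}\label{eq:intM}
\int_s^t\frac{dr}{M_r}=\frac1{M_t}-\frac1{M_s}\qquad(0\le s\le t\le T).
\end{equation}
Also $\delta_t\le1$ and $\bar g_t\le3$. Substituting $M=M_t$, $dt=-dM/M$, and using $A>6^4$,
\begin{equation}\label{eq:intdelta}
\int_0^T\delta_t\,dt\le\int_A^\infty M^{-5/4}\,dM=4A^{-1/4}<\tfrac23<\log2 .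
\end{equation}

\subsection{Weights}

A \emph{trajectory} is a finite sequence of \emph{selections} $(t_i,x_i)$ with $0<t_1<t_2<\dots\le T$ and $x_i\in V$. It determines the selected set $S_t=\{x_i:t_i\le t\}$ and the undominated set $U_t=V\setminus N[S_t]$. It also determines weights: $w_t(x)=0$ for $x\notin U_t$, and, as long as $x\in U_t$, the weight $w_t(x)$ is continuous with
\[
w_0(x)=\frac1d,\qquad\frac{d}{dt}w_t(x)=w_t(x)g_t(x),
\]
where for every vertex $x$
\[
\lambda_t(x)=\sum_{y\in N[x]}w_t(y),\qquad g_t(x)=\min\bigl(\lambda_t(x),\bar g_t\bigr).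
\]
Between selections this is a system of ordinary differential equations whose right-hand side is continuous in $t$ and locally Lipschitz in the weights. Since $g\le\bar g\le3$, a solution cannot blow up, so there is a unique solution up to the next selection. When $y$ is selected, the weights on $N[y]$ become $0$ and no other weight jumps. All these quantities are right-continuous in $t$, and
\begin{equation}\label{eq:wformula}
w_t(x)=\mathbf{1}\{x\in U_t\}\,\frac1d\exp\int_0^tg_s(x)\,ds .
\end{equation}
Since $T\le\log d$ we have $e^{\eta t}\le d^\eta$, so \eqref{eq:intdelta} and $g\le\bar g$ give the uniform bound that the cap was introduced for: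
\begin{equation}\label{eq:beta}
0\le w_t(x)\le\frac{2e^td^\eta}{d}=\frac2{\kappa M_t}.
\end{equation}
By \eqref{eq:overlap}, the total weight of $N[x]\cap N[y]$ is at most $2/M_t$ for $x\ne y$.

\subsection{The laws $\mathbb{P}_F$}

For $F\subseteq V$ let $\mathbb{P}_F$ be the law of the random trajectory in which each $x\notin F$ is selected at rate $w_t(x)$ and the vertices of $F$ are never selected. Precisely, put $W^F_t=\sum_{x\notin F}w_t(x)$ and $t_0=0$. Given the first $i-1$ selections, let the weights follow the differential equation from time $t_{i-1}$; the next selection comes after time $r$ with probability $\exp(-\int_{t_{i-1}}^rW^F_s\,ds)$, and if it comes at time $r\le T$ it is the vertex $x\notin F$ with probability $w_{r-}(x)/W^F_{r-}$. The vertices of $F$ keep their weights, which follow the same rules as all others; they are only barred from selection. We write $\mathbb{P}=\mathbb{P}_\emptyset$. Only undominated vertices have positive rate, so almost surely $S_t$ is independent and at most $n$ selections occur.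

Multiplying the conditional densities of the successive selections, the trajectory on $[0,t]$ has under $\mathbb{P}_F$ the density
\begin{equation}\label{eq:density}
\prod_iw_{t_i-}(x_i)\mathbf{1}\{x_i\notin F\}\cdot\exp\Bigl(-\int_0^t\sum_{x\notin F}w_s(x)\,ds\Bigr)
\end{equation}
with respect to Lebesgue measure for the times and counting measure for the labels and the number of selections. The next lemma replaces conditioning on survival by a change of the set $F$.

\begin{lemma}\label{lem:change}
Let $F\subseteq F'\subseteq V$, let $\Phi\ge0$ be a function of the trajectory on $[0,t]$, and let $\mathcal N$ be the event that no vertex of $F'\setminus F$ is selected by time $t$. Then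
\[
\mathbb{E}_F\bigl[\Phi\,\mathbf{1}_{\mathcal N}\bigr]=\mathbb{E}_{F'}\Bigl[\Phi\exp\Bigl(-\int_0^t\sum_{x\in F'\setminus F}w_s(x)\,ds\Bigr)\Bigr].
\]
\end{lemma}

\begin{proof}
The weights are functions of the trajectory that do not depend on $F$. Hence the density \eqref{eq:density} for $F$, multiplied by $\mathbf{1}_{\mathcal N}$, equals the density for $F'$ multiplied by the exponential on the right. Integrate against $\Phi$.
\end{proof}

\subsection{Drift}\label{sec:drift}

Let $Y_s$ be a right-continuous function of $s$ and of the trajectory on $[0,s]$ that is continuously differentiable between selections, with derivative $\dot Y_s$, and that would change by $\Delta_yY_s$ if $y$ were selected in the state reached at time $s$. Suppose that $Y$, $\dot Y$ and $\Delta_yY$ are bounded; by \eqref{eq:beta} this holds for all processes used below. The \emph{drift} of $Y$ under $\mathbb{P}_F$ is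
\[
D_FY_s=\dot Y_s+\sum_{y\notin F}w_s(y)\,\Delta_yY_s .
\]
Dynkin's formula states that $Y_t-\int_0^tD_FY_s\,ds$ is a $\mathbb{P}_F$-martingale. Indeed, $Y_t-Y_0-\int_0^t\dot Y_s\,ds$ is the sum of the jumps of $Y$; given the past, the $i$th selection is $(r,y)$ with density $w_r(y)$ times the probability that it has not come before $r$, so the expected $i$th jump equals the expected integral of $\sum_{y\notin F}w_r(y)\Delta_yY_r$ over the times $r$ between the $(i-1)$st and the $i$th selection; now sum over $i$. We use three consequences, in which $Y_0$ is deterministic.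
\begin{itemize}
\item[(D1)] $\mathbb{E}_FY_t=Y_0+\int_0^t\mathbb{E}_F[D_FY_s]\,ds$.
\item[(D2)] If $Y\ge0$ and $D_FY_s\le a_sY_s$ for a continuous deterministic $a_s$, then $\mathbb{E}_FY_t\le Y_0\exp\int_0^ta_s\,ds$. (The process $Y_s\exp(-\int_0^sa_r\,dr)$ has drift at most $0$; apply (D1).)
\item[(D3)] If $Y\ge0$ and $D_FY_s\le0$ for $s\le t$, then $Y$ is a nonnegative right-continuous supermartingale, and the maximal inequality gives $\mathbb{P}_F(Y_s\ge c\text{ for some }s\le t)\le Y_0/c$ for $c>0$.
\end{itemize}

\section{Reduction to a survival probability}\label{sec:reduction}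

For a vertex $v$ let $\Lambda_t(v)=\int_0^t\lambda_s(v)\,ds$. The event $v\in U_T$ says that no vertex of $N[v]$ is selected by time $T$, so Lemma~\ref{lem:change} with $F=\emptyset$, $F'=N[v]$, $\Phi=1$ gives
\begin{equation}\label{eq:survival}
\mathbb{P}(v\in U_T)=\mathbb{E}_{N[v]}\bigl[e^{-\Lambda_T(v)}\bigr].
\end{equation}

\begin{proposition}\label{prop:survival}
There is an absolute constant $C_2\ge1$ such that $\mathbb{E}_{N[v]}[e^{-\Lambda_T(v)}]\le C_2e^{-T}$ for every vertex $v$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:survival}]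
Work under $\mathbb{P}$. The weight $w_s(x)$ has derivative $w_s(x)g_s(x)$ and drops to $0$ when a vertex of $N[x]$ is selected, so its drift is $w_s(x)(g_s(x)-\lambda_s(x))\le0$, and (D1) gives $\mathbb{E}\,w_t(x)\le1/d$. The drift of $|S_s|$ is $\sum_xw_s(x)$, so
\[
\mathbb{E}|S_T|=\int_0^T\sum_x\mathbb{E}\,w_t(x)\,dt\le\frac{nT}d .
\]
Let $I$ be a maximal independent set of $G[U_T]$. Then $S_T\cup I$ is independent, because no vertex of $U_T$ has a neighbor in $S_T$, and it is dominating, because $S_T$ dominates $V\setminus U_T$ and $I$ dominates $U_T$. By \eqref{eq:survival}, Proposition~\ref{prop:survival} and $e^{-T}=AH/d$,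
\[
\gamma_\circ(G)\le\mathbb{E}|S_T|+\mathbb{E}|U_T|\le\frac{nT}d+C_2ne^{-T}\le\frac nd\bigl(\log d+C_2AH\bigr).
\]
Since $H\le3kd^\eta$, the theorem holds with $C=3AC_2$, which also covers the case $d\le AH$.
\end{proof}

\section{The weight of a neighborhood}\label{sec:weight}

We prove Proposition~\ref{prop:survival}. The vertex $v$ is fixed. In drift computations the time index $s$ is dropped.

\subsection{Jumps and drift of $\lambda$}

\begin{lemma}\label{lem:lambda}
Let $z\in F\subseteq V$, and for a vertex $u$ let $r(u)=\sum_{y\in N[u]\cap F}w(y)$, so $0\le r(u)\le\lambda(u)$.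
\begin{itemize}
\item[(a)] Between selections, $\dot\lambda(z)=\sum_{u\in N[z]}w(u)g(u)$.
\item[(b)] If $y\notin F$ is selected, $\lambda(z)$ drops by $J(y)=\sum_{u\in N[y]\cap N[z]}w(u)$, and $0\le J(y)\le2/M$.
\item[(c)] $\sum_{y\notin F}w(y)J(y)=\sum_{u\in N[z]}w(u)\bigl(\lambda(u)-r(u)\bigr)$.
\end{itemize}
\end{lemma}

\begin{proof}
Part (a) is the differential equation. In (b), $y\ne z$, so \eqref{eq:overlap} and \eqref{eq:beta} bound the jump. For (c), both sides are the sum of $w(u)w(y)$ over pairs with $u\in N[z]$, $y\notin F$ and $y\in N[u]$.
\end{proof}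

Consequently $D_F\lambda(z)=\sum_{u\in N[z]}w(u)\bigl(g(u)-\lambda(u)+r(u)\bigr)$. Only the overlap terms $r(u)$ push $\lambda(z)$ up, and only the cap, through $g(u)-\lambda(u)\le0$, pushes it down.

\subsection{The loss}

Take $z=v$ and $F=N[v]$. The term $u=v$ of the drift is $w(v)g(v)\ge0$, because $r(v)=\lambda(v)$. So $D_{N[v]}\lambda(v)\ge-\ell$, where, with $a_+=\max(a,0)$,
\[
\ell_t=\sum_{x\in N(v)}w_t(x)\bigl(\lambda_t(x)-g_t(x)\bigr)=\sum_{x\in N(v)}w_t(x)\bigl(\lambda_t(x)-\bar g_t\bigr)_+,\qquad L_t=\int_0^t\ell_s\,ds .
\]
We call $L_t$ the \emph{loss}, and we bound its expectation. The factor $w_t(x)$ is usually $0$ and occasionally of order $e^t/d$; replacing it by its upper bound \eqref{eq:beta} would lose a factor $e^t$. Instead we treat it as a change of measure that switches off $N[x]$ as well.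

\begin{lemma}\label{lem:tilt}
Let $x\in N(v)$ and $F_x=N[v]\cup N[x]$. For every function $\Phi\ge0$ of the trajectory on $[0,t]$,
\[
\mathbb{E}_{N[v]}\bigl[w_t(x)\Phi\bigr]\le\frac ed\,\mathbb{E}_{F_x}\Phi .
\]
\end{lemma}

\begin{proof}
Under $\mathbb{P}_{N[v]}$ the event $x\in U_t$ says that no vertex of $N[x]\setminus N[v]=F_x\setminus N[v]$ has been selected. The weight of this set is $\lambda_s(x)-\sum_{y\in N[x]\cap N[v]}w_s(y)\ge\lambda_s(x)-2/M_s$. By \eqref{eq:wformula} and Lemma~\ref{lem:change},
\[
\mathbb{E}_{N[v]}\bigl[w_t(x)\Phi\bigr]\le\frac1d\,\mathbb{E}_{F_x}\Bigl[\Phi\exp\int_0^t\Bigl(g_s(x)-\lambda_s(x)+\frac2{M_s}\Bigr)ds\Bigr].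
\]
Now $g\le\lambda$, and $\int_0^t2\,ds/M_s\le2/M_t\le1$ by \eqref{eq:intM}.
\end{proof}

\subsection{The upper tail}

We need an upper tail for $\lambda_t(x)$ under $\mathbb{P}_{F_x}$, and we bound an exponential moment. For a constant $\theta$, the second-order effect of the jumps contributes to the relative drift of $e^{\theta\lambda(x)}$ a term of order $\theta^2\lambda(x)/M$, which contains the random variable that we are trying to bound. We absorb it by letting the parameter decrease in time: a parameter $\phi_s$ contributes $\phi_s'\lambda(x)$, which cancels the term if $\phi'=-7\phi^2/M$.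

\begin{lemma}\label{lem:upper}
Let $x\in N(v)$, $t\in[0,T]$ and $1\le\theta\le M_t/14$. Then
\[
\mathbb{E}_{F_x}\,e^{\theta(\lambda_t(x)-1-\eta)}\le e^{51\theta^2/M_t}.
\]
\end{lemma}

\begin{proof}
For $s\le t$ define $\phi_s$ by $\frac1{\phi_s}=\frac1\theta-7\bigl(\frac1{M_t}-\frac1{M_s}\bigr)$. Then $\phi_t=\theta$ and $\phi_s'=-7\phi_s^2/M_s$. Since $0\le7(\frac1{M_t}-\frac1{M_s})\le\frac7{M_t}\le\frac1{2\theta}$, we have $1\le\theta\le\phi_s\le2\theta\le M_t/7\le M_s$. Using $\frac1{1-a}\le1+2a$ for $0\le a\le\frac12$, we also get $\phi_0\le\theta/(1-7\theta/M_t)\le\theta(1+14\theta/M_t)$.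

Let $Y_s=e^{\phi_s\lambda_s(x)}$ and apply Lemma~\ref{lem:lambda} with $z=x$, $F=F_x$. The drift is
\[
D_{F_x}Y=Y\Bigl[\phi'\lambda(x)+\phi\sum_{u\in N[x]}w(u)g(u)+\sum_{y\notin F_x}w(y)\bigl(e^{-\phi J(y)}-1\bigr)\Bigr].
\]
From $e^{-a}-1\le-a+a^2/2$ for $a\ge0$ and $J\le2/M$ we get $e^{-\phi J}-1\le-(1-\frac\phi M)\phi J$. By Lemma~\ref{lem:lambda}(c), the last two terms in the bracket sum to at most $\phi\sum_{u\in N[x]}w(u)q(u)$, where
\[
q(u)=g(u)-\Bigl(1-\frac\phi M\Bigr)\bigl(\lambda(u)-r(u)\bigr),\qquad 0\le\frac\phi M\le1 .
\]
If $u\notin\{v,x\}$, then $|N[u]\cap F_x|\le2\kappa$ by \eqref{eq:overlap}, so $r(u)\le4/M$ by \eqref{eq:beta}; since $\lambda(u)\ge g(u)$ and $g(u)\le3$,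
\[
q(u)\le\frac\phi Mg(u)+r(u)\le\frac{3\phi+4}M\le\frac{7\phi}M .
\]
If $u\in\{v,x\}$, the growth of $w(u)$ is not compensated at all, but the weight is small: $q(u)\le g(u)\le3$ and $w(u)q(u)\le6/(\kappa M)\le2/M$. Altogether
\[
D_{F_x}Y\le Y\Bigl[\phi'\lambda(x)+\frac{7\phi^2}M\lambda(x)+\frac{4\phi}M\Bigr]=\frac{4\phi}MY .
\]
The maximum degree gives $\lambda_0(x)\le1+\eta+\frac1d\le3$. By (D2), $\phi_s\le2\theta$ and \eqref{eq:intM},
\[
\log\mathbb{E}_{F_x}e^{\theta\lambda_t(x)}\le\phi_0\lambda_0(x)+\int_0^t\frac{4\phi_s}{M_s}\,ds\le\theta(1+\eta)+\frac\theta d+\frac{42\theta^2}{M_t}+\frac{8\theta}{M_t}.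
\]
As $M_t\le d$ and $\theta\ge1$, the last three terms sum to at most $51\theta^2/M_t$.
\end{proof}

\begin{lemma}\label{lem:loss}
For $t\in[0,T]$, $\ \mathbb{E}_{N[v]}L_t\le816e\,M_t^{-1/2}e^{-\sqrt{M_t}/204}$.
\end{lemma}

\begin{proof}
Fix $s\le t$ and $x\in N(v)$, and take $\theta=M_s^{3/4}/102$ in Lemma~\ref{lem:upper} at time $s$. This is allowed: $\theta\ge1$ because $M_s^3\ge2000^3>102^4$, and $\theta\le M_s/14$ because $M_s\ge1$. For this choice $51\theta^2/M_s=\theta\delta_s/2=\sqrt{M_s}/204$. Since $a_+\le e^{\theta a}$ for all real $a$ when $\theta\ge1$,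
\[
\mathbb{E}_{F_x}\bigl(\lambda_s(x)-\bar g_s\bigr)_+\le e^{51\theta^2/M_s-\theta\delta_s}=e^{-\sqrt{M_s}/204}.
\]
By Lemma~\ref{lem:tilt} and $|N(v)|\le2d$ we get $\mathbb{E}_{N[v]}\ell_s\le2e\cdot e^{-\sqrt{M_s}/204}$. Integrate over $s\in[0,t]$, substituting $M=M_s$ and then $M=r^2$:
\[
\mathbb{E}_{N[v]}L_t\le2e\int_{M_t}^\infty e^{-\sqrt M/204}\,\frac{dM}M=4e\int_{\sqrt{M_t}}^\infty e^{-r/204}\,\frac{dr}r\le\frac{4e\cdot204}{\sqrt{M_t}}\,e^{-\sqrt{M_t}/204}.\qedhere
\]
\end{proof}

\subsection{The lower tail}

For $t\in[0,T]$ let $\mathcal E_t$ be the event that $\lambda_s(v)\le1-\delta_t/2$ for some $s\le t$. We again use an exponential with a moving parameter, now of $-\lambda(v)$. The new difficulty is that we control only the first moment of the loss, not its exponential moments. So we build the loss into the exponent, which yields a supermartingale whatever the loss is, and remove the event of large loss separately by Markov's inequality.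

\begin{lemma}\label{lem:lower}
For $t\in[0,T]$, $\ \mathbb{P}_{N[v]}(\mathcal E_t)\le C_1e^{-\sqrt{M_t}/204}$ with $C_1=1+16\cdot816e$.
\end{lemma}

\begin{proof}
Let $\theta=M_t^{3/4}/48\le M_t/2$, and for $s\le t$ define $\phi_s$ by $\frac1{\phi_s}=\frac1\theta+6\bigl(\frac1{M_t}-\frac1{M_s}\bigr)$. Then $\phi_s'=6\phi_s^2/M_s$, $\ 0<\phi_s\le\theta\le M_s/2$, and $\phi_0\ge\theta/(1+6\theta/M_t)\ge\theta-6\theta^2/M_t$. Let
\[
Z_s=\exp\Bigl(-\phi_s\lambda_s(v)-2\int_0^s\phi_r\ell_r\,dr\Bigr)
\]
and apply Lemma~\ref{lem:lambda} with $z=v$, $F=N[v]$. A selection of $y\notin N[v]$ multiplies $Z$ by $e^{\phi J(y)}$. Here $\phi J\le2\phi/M\le1$, and $e^a-1\le a+a^2$ for $0\le a\le1$, so $e^{\phi J}-1\le(1+\frac{2\phi}M)\phi J$. Put $\Sigma=\sum_{x\in N(v)}w(x)g(x)\le3\lambda(v)$. In Lemma~\ref{lem:lambda}(c) the term $u=v$ vanishes, so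
\[
\sum_{y\notin N[v]}w(y)J(y)\le\sum_{x\in N(v)}w(x)\lambda(x)=\Sigma+\ell,
\]
while $\dot\lambda(v)\ge\Sigma$ by part (a). Therefore
\begin{align*}
D_{N[v]}Z&\le Z\Bigl[-\phi'\lambda(v)-\phi\Sigma-2\phi\ell+\phi\Bigl(1+\frac{2\phi}M\Bigr)(\Sigma+\ell)\Bigr]\\
&\le Z\Bigl[-\phi'\lambda(v)+\frac{2\phi^2}M\Sigma\Bigr]\le Z\Bigl[-\phi'+\frac{6\phi^2}M\Bigr]\lambda(v)=0,
\end{align*}
where the second inequality uses $1+2\phi/M\le2$ for the terms with $\ell$. The minimum degree gives $\lambda_0(v)\ge1$, so $Z_0\le e^{-\phi_0}\le e^{-\theta+6\theta^2/M_t}$. On $\mathcal E_t\cap\{L_t\le\delta_t/16\}$ there is $s\le t$ with $\phi_s\lambda_s(v)\le\theta(1-\delta_t/2)$ and $2\int_0^s\phi_r\ell_r\,dr\le2\theta L_t\le\theta\delta_t/8$, so $Z_s\ge\exp(-\theta+\theta\delta_t/2-\theta\delta_t/8)$. Since $6\theta^2/M_t=\theta\delta_t/8$, (D3) gives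
\[
\mathbb{P}_{N[v]}\bigl(\mathcal E_t,\ L_t\le\delta_t/16\bigr)\le\exp\Bigl(\frac{\theta\delta_t}8-\frac{\theta\delta_t}2+\frac{\theta\delta_t}8\Bigr)=e^{-\theta\delta_t/4}=e^{-\sqrt{M_t}/192}.
\]
By Markov's inequality and Lemma~\ref{lem:loss},
\[
\mathbb{P}_{N[v]}\bigl(L_t>\delta_t/16\bigr)\le16M_t^{1/4}\cdot816e\,M_t^{-1/2}e^{-\sqrt{M_t}/204}\le16\cdot816e\cdot e^{-\sqrt{M_t}/204}.
\]
Add the two bounds.
\end{proof}

\subsection{The survival probability}

If $\lambda(v)$ falls below its tolerance at time about $T-j$, we give up on $v$ from then on, which costs a factor of about $e^{j}$ in $e^{-\Lambda_T(v)}$. By Lemma~\ref{lem:lower} such a failure has probability doubly exponentially small in $j$, and this pays for the cost.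

\begin{proof}[Proof of Proposition~\ref{prop:survival}]
Let $\rho=\inf\{s\in[0,T]:\lambda_s(v)<1-\delta_s\}$, with $\inf\emptyset=\infty$. For $s<\rho$ we have $\lambda_s(v)\ge1-\delta_s$, and $\lambda\ge0$ always, so by \eqref{eq:intdelta}
\[
\Lambda_T(v)\ge\min(\rho,T)-\int_0^T\delta_s\,ds\ge\min(\rho,T)-\log2 .
\]
If $\rho=\infty$, then $e^{-\Lambda_T(v)}\le2e^{-T}$. Otherwise let $j=\lfloor T-\rho\rfloor$ and $t=T-j$, so that $0\le j\le T$ and $t-1\le\rho\le t$. Then $e^{-\Lambda_T(v)}\le2e^{-\rho}\le2e^{-T}e^{j+1}$. Right-continuity gives $\lambda_\rho(v)\le1-\delta_\rho$, and $\delta_\rho=\delta_te^{-(t-\rho)/4}\ge e^{-1/4}\delta_t\ge\delta_t/2$, so $\mathcal E_{T-j}$ occurs. By Lemma~\ref{lem:lower} and $M_{T-j}=Ae^j$,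
\[
\mathbb{E}_{N[v]}\bigl[e^{-\Lambda_T(v)}\bigr]\le2e^{-T}\Bigl[1+C_1\sum_{j\ge0}e^{j+1}\exp\bigl(-\sqrt{Ae^j}/204\bigr)\Bigr].
\]
The series converges and depends on nothing but $A=2000$, so twice the bracket is an absolute constant $C_2\ge1$.
\end{proof}

This completes the proof of Theorem~\ref{thm:main}.

\begin{remark}
The bound on common neighbors enters only through \eqref{eq:overlap}: it bounds the jumps $J$ in Lemma~\ref{lem:lambda}(b), and the overlaps of closed neighborhoods in Lemmas~\ref{lem:tilt} and~\ref{lem:upper}. The inequality \eqref{eq:overlap} does not distinguish adjacent from nonadjacent pairs. A triangle through an edge $xy$ is one more element of $N[x]\cap N[y]$, already counted in $\kappa$, and this is why triangles are harmless. The minimum degree is used only for $\lambda_0(v)\ge1$. The maximum degree is used for $|N(v)|\le2d$ and for $\lambda_0(x)\le1+\eta+1/d$; the latter is the reason for placing the cap above $1+\eta$, which allows the weights in \eqref{eq:beta} the extra factor $e^{\eta t}\le d^\eta$ that appears in the theorem.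
\end{remark}

\section{Regular graphs of girth five with no small dominating set}\label{sec:lower}

We prove Theorem~\ref{thm:lower} by a first moment computation in a random regular graph. A set of $\alpha n$ vertices misses the neighborhood of a given vertex with probability about $e^{-d\alpha}$, so it dominates with probability roughly $\exp(-ne^{-d\alpha})$, while there are about $\exp(n\alpha\log(1/\alpha))$ such sets. For $\alpha$ near $\frac{\log d}d$ the second exponent is at most $n\log^2d/d$, so we want $e^{-d\alpha}$ to exceed $\log^2d/d$ by a constant factor. This is the origin of the term $2\log\log d+1$.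

We use two standard facts. In the \emph{configuration model}, each of $n$ vertices is given $d$ points, a uniformly random perfect matching of the $nd$ points is chosen, and each pair becomes an edge between the vertices of its points. The result is a $d$-regular multigraph, in which a loop is a cycle of length $1$ and two parallel edges form a cycle of length $2$. For fixed $d$ and $n\to\infty$ with $nd$ even, the probability that there is no cycle of length $1,2,3$ or $4$ tends to $\exp\bigl(-\sum_{i=1}^4\frac{(d-1)^i}{2i}\bigr)>0$ \cite{bollobas,wormald}; on this event the multigraph is a simple graph of girth at least $5$.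

Random variables $X_1,\dots,X_N$ are \emph{negatively associated} if $\mathbb{E}[fg]\le\mathbb{E}f\,\mathbb{E}g$ whenever $f$ and $g$ are nondecreasing functions of disjoint subfamilies. By induction, $\mathbb{E}\prod_jf_j\le\prod_j\mathbb{E}f_j$ for nonnegative nondecreasing functions $f_j$ of pairwise disjoint subfamilies. The indicators of the elements of a uniformly random $m$-subset of an $N$-set are negatively associated \cite{joagdev}.

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
Let $\alpha=(\log d-2\log\log d-1)/d$, so that $e^{-d\alpha}=e\log^2d/d$. As $d\to\infty$ we have $d\alpha\to\infty$, $\alpha\to0$ and $d\alpha^2\le\log^2d/d\to0$, so there is $d_0$ such that for $d\ge d_0$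
\[
0<\alpha\le\tfrac14,\qquad\log\log d\ge1,\qquad(1-\alpha)\,e^{1-5d\alpha^2}\ge2 .
\]
Fix $d\ge d_0$ and let $s=\lfloor\alpha n\rfloor$. We show that, with probability tending to $1$ as $n\to\infty$, the configuration model has no dominating set of size $s$. Supersets of dominating sets are dominating, so there is then none of size at most $\alpha n$; and since the girth condition has probability bounded away from $0$, both events occur together for large $n$.

Fix $S$ with $|S|=s$ and condition on the set of pairs with both points in vertices of $S$. The remaining $m\le ds$ points of $S$ are matched to an $m$-subset $R$ of the $N=(n-s)d$ points outside $S$. Permuting the outside points preserves the conditional law, so $R$ is a uniformly random $m$-subset. The set $S$ dominates if and only if $R$ meets the point set of each of the $n-s$ outside vertices. These are increasing events depending on disjoint blocks of indicators, so by negative association $S$ dominates with conditional probability at most $(1-p)^{n-s}\le e^{-(n-s)p}$, where $p$ is the probability that $R$ misses a given block of $d$ points: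
\[
p=\binom{N-d}m\Big/\binom Nm=\prod_{i=0}^{d-1}\Bigl(1-\frac m{N-i}\Bigr).
\]
Put $\sigma=s/(n-s-1)$. For $i<d$ we have $m/(N-i)\le ds/((n-s)d-d)=\sigma$. As $n\to\infty$, $\sigma\to\alpha/(1-\alpha)<\alpha+2\alpha^2$, so for large $n$ we have $\sigma\le\alpha+2\alpha^2\le\frac32\alpha\le\frac12$. For $0\le\sigma\le\frac12$, $-\log(1-\sigma)\le\sigma+\frac{\sigma^2}{2(1-\sigma)}\le\sigma+\sigma^2$. Since $\sigma+\sigma^2\le\alpha+2\alpha^2+\frac94\alpha^2\le\alpha+5\alpha^2$,
\[
p\ge(1-\sigma)^d\ge e^{-d\alpha-5d\alpha^2}=e^{1-5d\alpha^2}\,\frac{\log^2d}d .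
\]
With $n-s\ge(1-\alpha)n$ and the choice of $d_0$ this gives $(n-s)p\ge2n\log^2d/d$ for every value of $m$, so $\mathbb{P}(S\text{ dominates})\le\exp(-2n\log^2d/d)$.

To count the sets, use $\binom ns\le(en/s)^s=\exp\bigl(na\log(e/a)\bigr)$ with $a=s/n$. The function $a\log(e/a)$ has derivative $\log(1/a)\ge0$ on $(0,1]$, and $a\le\alpha\le\frac{\log d}d\le1$, so
\[
\binom ns\le\exp\Bigl(n\frac{\log d}d\bigl(1+\log d-\log\log d\bigr)\Bigr)\le\exp\bigl(n\log^2d/d\bigr).
\]
The expected number of dominating sets of size $s$ is therefore at most $\exp(-n\log^2d/d)$, which tends to $0$ as $n\to\infty$.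
\end{proof}

\begin{thebibliography}{9}

\bibitem{bollobas}
Bollob\'as, 1980.

\bibitem{semirandom}
\emph{Independent Dominating Sets In Graphs Of Girth Five Via The Semi-Random Method},
\texttt{http://www.math.univ-toulouse.fr/\~{}aharutyu/Semirandom.pdf}.

\bibitem{joagdev}
Joag-Dev and Proschan, Ann. Statist., 1983.

\bibitem{wormald}
Wormald, 1981.

\end{thebibliography}
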